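\title{A triangular operator with no reflexive finite multiple}

\begin{abstract}
An operator on a separable Hilbert space is triangular if its matrix with respect to some orthonormal basis indexed by the positive integers is upper triangular. We construct a nuclear operator $T$ such that $T$ and $T^*$ are triangular and the direct sum $T^{(n)}$ of $n$ copies of $T$ is not reflexive for any $n\ge 1$. For every $M\ge 2$ we also construct a reflexive nuclear operator $T_M$, with $T_M$ and $T_M^*$ triangular, such that $(T_M\oplus 0)^{(n)}$ is reflexive exactly when $n\ge M$. Both results come from a complete biorthogonal system whose rank-one idempotents are annihilated, in the trace pairing, by an operator of rank $M$ and nonzero trace, while every annihilating operator of smaller rank has trace zero.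
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $\mathcal H$ be a complex separable infinite-dimensional Hilbert space and $\mathcal B(\mathcal H)$ the algebra of bounded linear operators on it. An operator $T$ is \emph{triangular} if there is an orthonormal basis $\{u_n\}_{n\ge1}$ of $\mathcal H$ with $Tu_n\in\operatorname{span}\{u_1,\dots,u_n\}$ for every $n$. The class of triangular operators is denoted by $\Delta$; we use the same symbol on any separable infinite-dimensional Hilbert space.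

For an operator $S$ on a Hilbert space, $\mathcal W(S)$ is the algebra generated by $S$ and $I$ that is closed in the weak operator topology (WOT), $\operatorname{Lat}S$ is the lattice of closed invariant subspaces of $S$, and $\operatorname{Alg\,Lat}S$ is the algebra of all bounded operators that leave every member of $\operatorname{Lat}S$ invariant. Since $\operatorname{Alg\,Lat}S$ is a WOT-closed algebra containing $S$ and $I$, we always have $\mathcal W(S)\subseteq\operatorname{Alg\,Lat}S$. The operator $S$ is \emph{reflexive} if equality holds, that is, if the invariant subspaces of $S$ determine the algebra $\mathcal W(S)$. For $n\ge1$, $T^{(n)}=T\oplus\dots\oplus T$ denotes the direct sum of $n$ copies of $T$, acting on $\mathcal H^{(n)}=\mathcal H\oplus\dots\oplus\mathcal H$. The following question is posed in \cite{semitriangular}.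

\medskip
\noindent\textbf{Question.} \emph{If $T\in\Delta$, is $T^{(n)}$ reflexive for some $n\ge1$? In particular, is $T^{(2)}$ reflexive?}
\medskip

Finite matrices suggest a positive answer. A matrix need not be reflexive: the nilpotent $2\times2$ Jordan block $N$ has only one nontrivial invariant subspace, so $\operatorname{Alg\,Lat}N$ is the three-dimensional algebra of upper triangular matrices, while $\mathcal W(N)=\operatorname{span}\{I,N\}$. Two copies always suffice, however. Let $T$ act on a finite-dimensional space, and choose a vector $x$ whose minimal polynomial is the minimal polynomial of $T$, so that $p(T)x=0$ forces $p(T)=0$. Every element of $\operatorname{Alg\,Lat}T^{(2)}$ has the form $B^{(2)}$ (Lemma~\ref{lem:duality}). For each vector $y$, the subspace $\{(p(T)x,p(T)y): p \text{ a polynomial}\}$ is invariant under $T^{(2)}$, so $(Bx,By)=(p_y(T)x,p_y(T)y)$ for some polynomial $p_y$. The operator $p_y(T)$ is the only polynomial in $T$ that sends $x$ to $Bx$. It therefore does not depend on $y$, and $B$ is a polynomial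 in $T$.

Now let $T$ be triangular and $B^{(2)}\in\operatorname{Alg\,Lat}T^{(2)}$. Applying the argument above to the restriction of $T$ to $\operatorname{span}\{u_1,\dots,u_k\}$ gives a polynomial $p_k$ with $B=p_k(T)$ on that subspace. So $p_k(T)x\to Bx$ for all $x$ in a dense set, and if the norms $\|p_k(T)\|$ could be kept bounded, $B$ would belong to $\mathcal W(T)$. Nothing in the argument bounds them, and the answer to both parts of the question is negative.

Recall that $T$ is \emph{nuclear} if $Th=\sum_k\langle h,y_k\rangle x_k$ with $\sum_k\|x_k\|\,\|y_k\|<\infty$.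

\begin{theorem}\label{thm:main}
There is a nuclear operator $T$ with $T,T^*\in\Delta$ such that $T^{(n)}$ is not reflexive for any $n\ge1$.
\end{theorem}

\begin{theorem}\label{thm:hierarchy}
For every $M\ge2$ there is a reflexive nuclear operator $T_M$, with $T_M,T_M^*\in\Delta$, such that for $R_M=T_M\oplus0$ (with $0$ acting on $\mathbb C$) the operator $R_M^{(n)}$ is reflexive if and only if $n\ge M$.
\end{theorem}

The operators $R_M$ are triangular as well (Lemma~\ref{lem:T}). Thus $R_3$ is already a triangular operator with $R_3^{(2)}$ not reflexive, and the least $n$ for which $T^{(n)}$ is reflexive, when it exists, can be any positive integer: it is $1$ for $T_2$ and $M$ for $R_M$.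

Section~\ref{sec:duality} translates reflexivity of $T^{(n)}$ into a statement about functionals of rank at most $n$. Section~\ref{sec:reduction} deduces both theorems from the existence of a biorthogonal system with three properties (Proposition~\ref{prop:system}). Section~\ref{sec:ladder} works out a scalar model of this system, and Sections~\ref{sec:construction}--\ref{sec:diagonal} construct the system and verify the three properties.

\section{Reflexivity of $T^{(n)}$ and functionals of rank at most $n$}\label{sec:duality}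

Let $K$ be a Hilbert space, with inner product linear in the first variable. For $f,g\in K$ let $f\otimes g$ be the operator $h\mapsto\langle h,g\rangle f$. Then
\[
\|f\otimes g\|=\|f\|\,\|g\|,\qquad (f\otimes g)^*=g\otimes f,\qquad A(f\otimes g)=(Af)\otimes g,\qquad \operatorname{tr}(f\otimes g)=\langle f,g\rangle .
\]
An operator $F$ has rank at most $n$ exactly when $F=\sum_{i=1}^nh_i\otimes y_i$ for some vectors $h_i,y_i$. If $h=(h_1,\dots,h_n)$ and $y=(y_1,\dots,y_n)$, then for every $A\in\mathcal B(K)$
\begin{equation}\label{eq:pairing}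
\operatorname{tr}(FA)=\operatorname{tr}(AF)=\sum_{i=1}^n\langle Ah_i,y_i\rangle=\langle A^{(n)}h,y\rangle .
\end{equation}

We use two textbook facts. The WOT-continuous linear functionals on $\mathcal B(K)$ are exactly the maps $A\mapsto\operatorname{tr}(FA)$ with $F$ of finite rank. By the Hahn--Banach theorem, an operator $B$ lies in the WOT-closure of a linear subspace $\mathcal S\subseteq\mathcal B(K)$ if and only if $\operatorname{tr}(FB)=0$ for every finite-rank $F$ such that $\operatorname{tr}(FA)=0$ for all $A\in\mathcal S$. Multiplication is separately WOT-continuous, so the WOT-closure of an algebra is an algebra, and $\mathcal W(T)$ is the WOT-closure of the polynomials in $T$. Let $\mathcal W(T)_\perp$ be the set of finite-rank $F$ with $\operatorname{tr}(FT^j)=0$ for all $j\ge0$.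

\begin{lemma}\label{lem:duality}
Let $T\in\mathcal B(K)$ and $n\ge1$.
\begin{enumerate}
\item[(a)] $\mathcal W(T^{(n)})$ consists of the operators $B^{(n)}$ with $B\in\mathcal W(T)$, and $B\in\mathcal W(T)$ if and only if $\operatorname{tr}(FB)=0$ for all $F\in\mathcal W(T)_\perp$.
\item[(b)] $\operatorname{Alg\,Lat}T^{(n)}$ consists of the operators $B^{(n)}$ such that $\operatorname{tr}(FB)=0$ for all $F\in\mathcal W(T)_\perp$ with $\operatorname{rank}F\le n$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The second statement is the Hahn--Banach criterion. The map $B\mapsto B^{(n)}$ is WOT-continuous and sends $p(T)$ to $p(T^{(n)})$, so it sends $\mathcal W(T)$ into $\mathcal W(T^{(n)})$. Conversely, the operators of the form $B^{(n)}$ are described by linear equations between blocks, so they form a WOT-closed set, and this set contains the polynomials in $T^{(n)}$. Hence every element of $\mathcal W(T^{(n)})$ is some $B^{(n)}$, and $B\in\mathcal W(T)$ because passing to the $(1,1)$ block is WOT-continuous.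

(b) Let $\mathbf B\in\operatorname{Alg\,Lat}T^{(n)}$. The $n$ coordinate subspaces of $K^{(n)}$ are invariant under $T^{(n)}$, so $\mathbf B=B_1\oplus\dots\oplus B_n$. The diagonal $\{(h,\dots,h):h\in K\}$ is invariant too, so $B_1=\dots=B_n=B$. Let $F=\sum_{i=1}^nh_i\otimes y_i\in\mathcal W(T)_\perp$. By \eqref{eq:pairing}, $y$ is orthogonal to the closed span $\mathcal N$ of the vectors $(T^{(n)})^jh$, $j\ge0$. Since $\mathcal N\in\operatorname{Lat}T^{(n)}$ and $h\in\mathcal N$, we get $B^{(n)}h\in\mathcal N$ and $\operatorname{tr}(FB)=\langle B^{(n)}h,y\rangle=0$.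

Conversely, let $B$ satisfy the trace condition, and let $\mathcal N\in\operatorname{Lat}T^{(n)}$, $h\in\mathcal N$, $y\perp\mathcal N$. By \eqref{eq:pairing}, $F=\sum_ih_i\otimes y_i$ lies in $\mathcal W(T)_\perp$, so $\langle B^{(n)}h,y\rangle=\operatorname{tr}(FB)=0$. As $y\perp\mathcal N$ is arbitrary, $B^{(n)}h\in\mathcal N$.
\end{proof}

So $T^{(n)}$ is reflexive exactly when the elements of $\mathcal W(T)_\perp$ of rank at most $n$ suffice to test membership in $\mathcal W(T)$. To make $T^{(n)}$ non-reflexive we need an operator outside $\mathcal W(T)$ that passes every test of rank at most $n$. In our examples this operator is an orthogonal projection, and the tests come down to computing a trace.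

\section{Reduction to a biorthogonal system}\label{sec:reduction}

A sequence of pairs $(f_k,g_k)_{k\ge1}$ in a Hilbert space $K$ is a \emph{biorthogonal system} if $\langle f_k,g_l\rangle=\delta_{kl}$. It is \emph{complete} if the $f_k$ have dense span and the $g_k$ have dense span. The operators $E_k=f_k\otimes g_k$ are rank-one idempotents with $E_kE_l=\langle f_l,g_k\rangle f_k\otimes g_l=0$ for $k\ne l$. An operator with a spanning sequence of eigenvectors is triangular, and the next lemma builds such an operator whose algebra contains all the $E_k$.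

\begin{lemma}\label{lem:T}
Let $(f_k,g_k)_{k\ge1}$ be a biorthogonal system in $K$. Put
\[
\lambda_k=\frac{2^{-k}}{1+\max_{j\le k}\|E_j\|},\qquad T=\sum_{k\ge1}\lambda_kE_k .
\]
\begin{enumerate}
\item[(a)] $T$ is nuclear, and $T^j=\sum_k\lambda_k^jE_k$ in norm for every $j\ge1$.
\item[(b)] Each $E_k$ is a norm limit of polynomials in $T$.
\item[(c)] Suppose the system is complete, or that there is a unit vector $e$ orthogonal to all $f_k$ and $g_k$ such that the system is complete in $e^\perp$. Then $T,T^*\in\Delta$.
\end{enumerate}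
\end{lemma}

\begin{proof}
(a) We have $\lambda_1>\lambda_2>\dots>0$ and $\sum_k\lambda_k\|f_k\|\,\|g_k\|=\sum_k\lambda_k\|E_k\|\le1$, so $T$ is nuclear. Multiplying absolutely convergent series and using $E_kE_l=\delta_{kl}E_k$ gives the formula for $T^j$.

(b) Let $\mathcal P$ be the norm closure of the polynomials in $T$; it is an algebra. Suppose $E_1,\dots,E_{m-1}\in\mathcal P$. Then $T'=\sum_{k\ge m}\lambda_kE_k\in\mathcal P$, and
\[
\bigl\|(T'/\lambda_m)^j-E_m\bigr\|\le\sum_{k>m}\Bigl(\frac{\lambda_k}{\lambda_m}\Bigr)^j\|E_k\|\le\Bigl(\frac{\lambda_{m+1}}{\lambda_m}\Bigr)^{j-1}\frac1{\lambda_m}\longrightarrow0\qquad(j\to\infty).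
\]
So $E_m\in\mathcal P$, and induction on $m$ finishes the proof. This is where the strict decrease of $(\lambda_k)$ is used.

(c) We have $Tf_k=\lambda_kf_k$, and $Te=0$ in the second case. The $f_k$ are linearly independent by biorthogonality, and $e$ is orthogonal to them. Apply the Gram--Schmidt process to $f_1,f_2,\dots$, or to $e,f_1,f_2,\dots$. The result is an orthonormal basis of $K$ whose first $n$ vectors span the same subspace as $n$ eigenvectors of $T$, so $T\in\Delta$. The same argument applies to $T^*=\sum_k\lambda_k\,g_k\otimes f_k$, which has the eigenvectors $g_k$ and $e$.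
\end{proof}

We call $T$ the \emph{operator of the system}. An \emph{annihilator} of the system is a finite-rank operator $G$ on $K$ with
\[
\operatorname{tr}(GE_k)=\langle Gf_k,g_k\rangle=0\qquad\text{for all }k .
\]
Let $\mathcal E$ be the WOT-closure of $\operatorname{span}\{E_k\}$. By the Hahn--Banach criterion, $A\in\mathcal E$ if and only if $\operatorname{tr}(GA)=0$ for every annihilator $G$; in particular $I\in\mathcal E$ if and only if every annihilator has trace zero. This is the case for an orthonormal basis $f_k=g_k$, where $E_1+\dots+E_k\to I$ strongly. For a general complete system, $E_1+\dots+E_k$ agrees with $I$ on $\operatorname{span}\{f_1,\dots,f_k\}$, but the norms of these sums may be unbounded, and $I$ may lie outside $\mathcal E$. We want this failure to be invisible to annihilators of small rank.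

\begin{proposition}\label{prop:system}
For every $M\ge2$ there is a complete biorthogonal system $(f_k,g_k)_{k\ge1}$ in a separable Hilbert space $H_M$ with the following properties.
\begin{enumerate}
\item[(A)] There is an annihilator $F_0=\sum_{i=1}^M\varphi_i\otimes\psi_i$ with $\operatorname{tr}F_0=M$.
\item[(B)] Every annihilator of rank at most $M-1$ has trace $0$.
\item[(C)] Every $D\in\mathcal B(H_M)$ with $Df_k\in\mathbb Cf_k$ for all $k$ belongs to $\mathcal E+\mathbb CI$.
\end{enumerate}
\end{proposition}

The identity of $H_M$ belongs to $\mathcal W(T)$ by definition, so on $H_M$ alone the fact that $I\notin\mathcal E$ has no effect on reflexivity. Adjoining a vector $e$ in the kernel changes this: the projection onto $H_M$ is then no longer the identity, and (A) and (B) say that it lies outside the algebra but passes all tests of rank less than $M$.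

\begin{lemma}\label{lem:nonreflexive}
Let $M\ge2$, let $K$ contain $H_M\oplus\mathbb Ce$ with $\|e\|=1$, and let $T$ be the operator of a biorthogonal system in $K$ that consists of all pairs of Proposition~\ref{prop:system} and possibly further pairs of vectors orthogonal to $H_M\oplus\mathbb Ce$. Put
\[
F_1=(\varphi_1+e)\otimes(\psi_1-Me)+\sum_{i=2}^M\varphi_i\otimes\psi_i .
\]
Then $F_1\in\mathcal W(T)_\perp$, and $T^{(n)}$ is not reflexive for $n\le M-1$.
\end{lemma}

\begin{proof}
If $A\in\mathcal B(K)$ leaves $H_M$ and $\mathbb Ce$ invariant, then $\langle A\varphi_1,e\rangle=\langle Ae,\psi_1\rangle=0$, and \eqref{eq:pairing} gives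
\begin{equation}\label{eq:F1}
\operatorname{tr}(F_1A)=\operatorname{tr}(F_0\,A|_{H_M})-M\langle Ae,e\rangle .
\end{equation}
For $A=I$ this is $M-M=0$. Let $E$ be an idempotent of the system in $K$. Then $Ee=0$, and $E|_{H_M}$ is either an idempotent of the system in $H_M$ or zero, so $\operatorname{tr}(F_1E)=0$ by (A). Lemma~\ref{lem:T}(a) now gives $\operatorname{tr}(F_1T^j)=0$ for $j\ge1$, and $F_1\in\mathcal W(T)_\perp$.

Let $P$ be the orthogonal projection of $K$ onto $H_M$. By \eqref{eq:F1}, $\operatorname{tr}(F_1P)=M\ne0$, so $P^{(n)}\notin\mathcal W(T^{(n)})$ by Lemma~\ref{lem:duality}(a). Let $F\in\mathcal W(T)_\perp$ have rank at most $n\le M-1$, and let $G=PF|_{H_M}$. For a pair $(f,g)$ in $H_M$ we have $\langle Gf,g\rangle=\langle Ff,g\rangle=\operatorname{tr}(F(f\otimes g))=0$, because $f\otimes g$ is a norm limit of polynomials in $T$ by Lemma~\ref{lem:T}(b). So $G$ is an annihilator of rank at most $M-1$ of the system in $H_M$, and (B) gives $\operatorname{tr}(FP)=\operatorname{tr}(PFP)=\operatorname{tr}G=0$. By Lemma~\ref{lem:duality}(b),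 $P^{(n)}\in\operatorname{Alg\,Lat}T^{(n)}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $K=\bigoplus_{M\ge2}H_M\oplus\mathbb Ce$. Arrange the pairs of all the systems of Proposition~\ref{prop:system}, $M\ge2$, in one sequence. This is a biorthogonal system in $K$, complete in $e^\perp$. Its operator $T$ is nuclear and $T,T^*\in\Delta$ by Lemma~\ref{lem:T}. Given $n\ge1$, Lemma~\ref{lem:nonreflexive} with $M=n+1$ shows that $T^{(n)}$ is not reflexive.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:hierarchy}]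
Let $T_M$ be the operator of the system of Proposition~\ref{prop:system}. It is nuclear and $T_M,T_M^*\in\Delta$. If $D\in\operatorname{Alg\,Lat}T_M$, then $D$ leaves each line $\mathbb Cf_k$ invariant, so $D\in\mathcal E+\mathbb CI$ by (C), and $\mathcal E+\mathbb CI\subseteq\mathcal W(T_M)$ by Lemma~\ref{lem:T}(b). Hence $T_M$ is reflexive.

Regard the same pairs as a system in $K=H_M\oplus\mathbb Ce$. Its idempotents are $E_k\oplus0$, the numbers $\lambda_k$ do not change, and its operator is $R_M=T_M\oplus0$. By Lemma~\ref{lem:nonreflexive}, $R_M^{(n)}$ is not reflexive for $n\le M-1$.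

Let $n\ge M$ and $B^{(n)}\in\operatorname{Alg\,Lat}R_M^{(n)}$. By Lemma~\ref{lem:duality}(b), $\operatorname{tr}(FB)=0$ for every $F\in\mathcal W(R_M)_\perp$ of rank at most $n$. The tests of rank one give $B\in\operatorname{Alg\,Lat}R_M$, so $B$ leaves the lines $\mathbb Cf_k$ and $\mathbb Ce$ invariant. Since the $f_k$ have dense span in $H_M$, it follows that $B=D\oplus\gamma'$ with $\gamma'\in\mathbb C$ and $Df_k\in\mathbb Cf_k$ for all $k$. By (C), $D=A+\gamma I$ with $A\in\mathcal E$ and $\gamma\in\mathbb C$. It remains to show $\gamma=\gamma'$, and here $n\ge M$ is used: $F_1\in\mathcal W(R_M)_\perp$ has rank at most $M\le n$, so by \eqref{eq:F1} and (A)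
\[
0=\operatorname{tr}(F_1B)=\operatorname{tr}(F_0A)+\gamma\operatorname{tr}F_0-M\gamma'=M(\gamma-\gamma').
\]
Thus $B=(A\oplus0)+\gamma I$. The map $A\mapsto A\oplus0$ is WOT-continuous and each $E_k\oplus0$ lies in $\mathcal W(R_M)$ by Lemma~\ref{lem:T}(b), so $A\oplus0\in\mathcal W(R_M)$. Hence $B\in\mathcal W(R_M)$, and $B^{(n)}\in\mathcal W(R_M^{(n)})$ by Lemma~\ref{lem:duality}(a).
\end{proof}

The rest of the paper proves Proposition~\ref{prop:system}.

\section{The scalar model: one ladder}\label{sec:ladder}

We first build a complete system that has an annihilator of rank one and trace one. Take an orthonormal basis $b_0,a_1,b_1,a_2,b_2,\dots$ and nonzero real numbers $\alpha_n,\beta_n$ $(n\ge1)$, pictured as weights on a path: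
\[
b_0\xleftarrow{\ \beta_1\ }a_1\xrightarrow{\ \alpha_1\ }b_1\xleftarrow{\ \beta_2\ }a_2\xrightarrow{\ \alpha_2\ }b_2\xleftarrow{\ \beta_3\ }\cdots
\]
Define the \emph{ladder}
\[
f^a_n=a_n+\alpha_nb_n+\beta_nb_{n-1},\quad g^a_n=a_n,\qquad f^b_n=b_n,\quad g^b_n=b_n-\alpha_na_n-\beta_{n+1}a_{n+1},
\]
where the term $\alpha_na_n$ is omitted for $n=0$. The only pairings that need a computation are $\langle f^a_n,g^b_n\rangle=\alpha_n-\alpha_n=0$ and $\langle f^a_n,g^b_{n-1}\rangle=\beta_n-\beta_n=0$, so the system is biorthogonal. It is complete: the span of the $f$'s contains the $b$'s and hence the $a$'s, and the span of the $g$'s contains the $a$'s and hence the $b$'s. The idempotents are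
\[
\begin{aligned}
f^a_n\otimes g^a_n&=a_n\otimes a_n+\alpha_n\,b_n\otimes a_n+\beta_n\,b_{n-1}\otimes a_n,\\
f^b_n\otimes g^b_n&=b_n\otimes b_n-\alpha_n\,b_n\otimes a_n-\beta_{n+1}\,b_n\otimes a_{n+1}.
\end{aligned}
\]
Each edge of the path occurs twice, with opposite signs. The sum of the idempotents attached to $b_0,a_1,b_1,\dots,b_{n-1},a_n$ therefore telescopes to $Q_n+\alpha_n\,b_n\otimes a_n$, where $Q_n$ is the orthogonal projection onto the span of these basis vectors. If $G$ is an annihilator, then $\operatorname{tr}(GQ_n)=-\alpha_n\langle Gb_n,a_n\rangle$, and $\operatorname{tr}(GQ_n)\to\operatorname{tr}G$ by \eqref{eq:pairing} because $Q_n\to I$ strongly. Thus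
\begin{equation}\label{eq:laddertrace}
\operatorname{tr}G=-\lim_{n\to\infty}\alpha_n\langle Gb_n,a_n\rangle :
\end{equation}
the trace of an annihilator is read off at the far end of the ladder. For finite-rank $G$ the Cauchy--Schwarz inequality gives $\sum_n|\langle Gb_n,a_n\rangle|<\infty$, so \eqref{eq:laddertrace} allows a nonzero trace only if $\sum_n1/|\alpha_n|<\infty$.

Now let $p_0=1,p_1,p_2,\dots$ be positive numbers with $\sum p_n^2<\infty$, and put $\varphi=p_0b_0+\sum_{n\ge1}p_na_n$ and $\psi=\sum_{n\ge0}p_nb_n$. Since $\langle(\varphi\otimes\psi)f,g\rangle=\langle f,\psi\rangle\langle\varphi,g\rangle$, the operator $\varphi\otimes\psi$ is an annihilator as soon as $\psi\perp f_n^a$ and $\varphi\perp g_n^b$ for all $n$, that is,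
\begin{equation}\label{eq:ladder}
\alpha_np_n+\beta_np_{n-1}=0,\qquad \alpha_np_n+\beta_{n+1}p_{n+1}=0\quad(n\ge1),\qquad p_0-\beta_1p_1=0 .
\end{equation}
Solving successively for $\beta_1,\alpha_1,\beta_2,\alpha_2,\dots$ gives $\alpha_n=-1/p_n^2$ and $\beta_n=1/(p_np_{n-1})$. With these weights $\varphi\otimes\psi$ is an annihilator of trace $\langle\varphi,\psi\rangle=p_0^2=1$; the trace comes from the one basis vector $b_0$ that occurs in both $\varphi$ and $\psi$.

\medskip
\noindent\textbf{From one ladder to $M$.} Take $M$ copies of the ladder, with basis vectors $a_{n,i},b_{n,i}$ and vectors $\varphi_i,\psi_i$ $(1\le i\le M)$. For a finite-rank $G$ let $\widehat G_n$ be the $M\times M$ matrix with $(j,i)$ entry $\langle Gb_{n,i},a_{n,j}\rangle$. Its rank is at most that of $G$, and \eqref{eq:laddertrace} becomes $\operatorname{tr}G=-\lim\alpha_n\operatorname{tr}\widehat G_n$. The annihilator $F_0=\sum_i\varphi_i\otimes\psi_i$ has trace $M$ and the scalar matrices $p_n^2I$. Property (B) fails, since $\varphi_1\otimes\psi_1$ is an annihilator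 of rank one and trace one. Suppose, however, that further idempotents forced $\widehat G_n$ to be scalar for every annihilator $G$. A singular scalar matrix is zero, so $\operatorname{rank}G<M$ would give $\widehat G_n=0$ and $\operatorname{tr}G=0$.

A matrix $Y$ is scalar if $w^*Yv=0$ for enough orthogonal pairs $v\perp w$. For $M=2$, with $\varepsilon_1,\varepsilon_2$ the standard basis, the pairs $(v,w)=(\varepsilon_1,\varepsilon_2)$, $(\varepsilon_2,\varepsilon_1)$, $(\varepsilon_1+\varepsilon_2,\varepsilon_1-\varepsilon_2)$ give $Y_{21}=0$, $Y_{12}=0$ and $Y_{11}+Y_{12}-Y_{21}-Y_{22}=0$. If $v$ is placed in the span of the $b_{n,i}$ and $w$ in the span of the $a_{n,j}$, then $w^*\widehat G_nv=\operatorname{tr}(G(v\otimes w))$. Four obstacles arise, and they dictate the construction.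
\begin{enumerate}
\item[1.] The operator $v\otimes w$ has square zero and is not an idempotent. We add a new basis vector $c$ and use the idempotent $\eta^{-2}(v+\eta c)\otimes(w+\eta c)$ with $\eta$ small. It imposes $w^*\widehat G_nv=0$ only up to an error of order $\eta$.
\item[2.] The vector $v+\eta c$ is not orthogonal to the $g^b$'s, and $w+\eta c$ is not orthogonal to the $f^a$'s. We correct $g^b$ and $f^a$ by multiples of $\eta^{-1}c$.
\item[3.] The corrections of $f^a$ and $g^b$ pair with each other and contribute $\eta^{-2}\sum vw^*$. We use every pair with both signs $\pm v$, so that this sum vanishes.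
\item[4.] The corrections leave a term of order $\eta^{-1}$ in the telescoping sum, so $\eta$ cannot be too small. The choice of $\eta=\eta_n$ balances this against the first error.
\end{enumerate}

\section{The system on $H_M$}\label{sec:construction}

Fix $M\ge2$. Let $\varepsilon_1,\dots,\varepsilon_M$ be the standard basis of $\mathbb C^M$, and let $(v_s,w_s)_{s=1}^r$ list the pairs
\[
(\pm\varepsilon_i,\ \varepsilon_j)\quad(i\ne j),\qquad\bigl(\pm(\varepsilon_1+\varepsilon_j),\ \varepsilon_1-\varepsilon_j\bigr)\quad(2\le j\le M).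
\]
All entries $v_s(i),w_s(i)$ are real, and $\|v_s\|,\|w_s\|\le\sqrt2$. We use three properties.
\begin{enumerate}
\item[(V1)] $w_s^*v_s=0$ for every $s$.
\item[(V2)] $\sum_sv_sw_s^*=0$, that is, $\sum_sv_s(i)w_s(j)=0$ for all $i,j$, because the terms cancel in pairs.
\item[(V3)] If $Y$ is an $M\times M$ matrix with $|w_s^*Yv_s|\le t$ for all $s$, then every entry of $Y-\frac1M(\operatorname{tr}Y)I$ has modulus at most $6t$.
\end{enumerate}
To see (V3), note that the pair $(\varepsilon_i,\varepsilon_j)$ gives $|Y_{ji}|\le t$ for $i\ne j$. The pair $(\varepsilon_1+\varepsilon_j,\varepsilon_1-\varepsilon_j)$ gives $|Y_{11}+Y_{1j}-Y_{j1}-Y_{jj}|\le t$, hence $|Y_{11}-Y_{jj}|\le3t$. Any two diagonal entries then differ by at most $6t$, and $Y_{ii}-\frac1M\operatorname{tr}Y$ is an average of such differences.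

Let $H_M$ have the orthonormal basis
\[
b_{0,i};\qquad a_{n,i},\ b_{n,i},\ c_{n,s}\qquad(n\ge1,\ 1\le i\le M,\ 1\le s\le r).
\]
The index $n$ is the \emph{level}. Write $v_{n,s}=\sum_iv_s(i)b_{n,i}$ and $w_{n,s}=\sum_jw_s(j)a_{n,j}$, and put
\[
p_n=(n+1)^{-5/8},\qquad\alpha_n=-\frac1{p_n^2}=-(n+1)^{5/4},\qquad\beta_n=\frac1{p_np_{n-1}},\qquad\eta_n=(n+1)^{-1/2},
\]
with $n\ge0$ for $p_n$ and $n\ge1$ otherwise. Then $p_0=1$, $\sum p_n^2<\infty$, and \eqref{eq:ladder} holds. At level $0$ let $f^b_{0,i}=b_{0,i}$ and $g^b_{0,i}=b_{0,i}-\beta_1a_{1,i}$. At level $n\ge1$ let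
\[
\begin{aligned}
f^a_{n,j}&=a_{n,j}+\alpha_nb_{n,j}+\beta_nb_{n-1,j}-\eta_n^{-1}\sum_sw_s(j)\,c_{n,s}, & g^a_{n,j}&=a_{n,j},\\
g^b_{n,i}&=b_{n,i}-\alpha_na_{n,i}-\beta_{n+1}a_{n+1,i}-\eta_n^{-1}\sum_sv_s(i)\,c_{n,s}, & f^b_{n,i}&=b_{n,i},\\
f^c_{n,s}&=v_{n,s}+\eta_nc_{n,s}, & g^c_{n,s}&=\eta_n^{-2}(w_{n,s}+\eta_nc_{n,s}).
\end{aligned}
\]

\begin{lemma}\label{lem:biorthogonal}
These pairs form a complete biorthogonal system in $H_M$.
\end{lemma}

\begin{proof}
There are nine combinations of types. The vectors $g^a$ and $g^c$ have no $b$-components, so $\langle f^b,g^a\rangle=\langle f^b,g^c\rangle=0$; the only $b$-component of $g^b_{m,k}$ is $b_{m,k}$, so $\langle f^b_{n,i},g^b_{m,k}\rangle=\delta_{nm}\delta_{ik}$. The vectors $f^c$ have no $a$-components, so $\langle f^c,g^a\rangle=0$; the only $a$-component of $f^a_{n,j}$ is $a_{n,j}$, so $\langle f^a_{n,j},g^a_{m,k}\rangle=\delta_{nm}\delta_{jk}$. Next,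
\[
\begin{aligned}
\langle f^c_{n,s},g^c_{m,t}\rangle&=\eta_m^{-2}\langle\eta_nc_{n,s},\eta_mc_{m,t}\rangle=\delta_{nm}\delta_{st},\\
\langle f^c_{n,s},g^b_{m,i}\rangle&=\delta_{nm}\bigl(v_s(i)-\eta_n\eta_n^{-1}v_s(i)\bigr)=0,\\
\langle f^a_{n,j},g^c_{m,s}\rangle&=\delta_{nm}\,\eta_n^{-2}\bigl(w_s(j)-\eta_n^{-1}\eta_nw_s(j)\bigr)=0 .
\end{aligned}
\]
In the last combination the $a$- and $b$-components cancel as in the ladder, and the $c$-components cancel by (V2):
\[
\langle f^a_{n,j},g^b_{m,i}\rangle=\delta_{ij}\delta_{mn}(\alpha_n-\alpha_n)+\delta_{ij}\delta_{m,n-1}(\beta_n-\beta_n)+\delta_{mn}\,\eta_n^{-2}\sum_sw_s(j)v_s(i)=0 .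
\]
The span of the $f$'s contains all $b$'s, then all $c$'s (from $f^c$), then all $a$'s (from $f^a$). The span of the $g$'s contains all $a$'s, then all $c$'s (from $g^c$), then all $b$'s (from $g^b$). So both spans are dense.
\end{proof}

We enumerate the pairs in any order as $(f_k,g_k)_{k\ge1}$.

\begin{proof}[Proof of \textup{(A)}]
Let $\varphi_i=p_0b_{0,i}+\sum_{n\ge1}p_na_{n,i}$, $\psi_i=\sum_{n\ge0}p_nb_{n,i}$ and $F_0=\sum_{i=1}^M\varphi_i\otimes\psi_i$, so that $\langle F_0f,g\rangle=\sum_i\langle f,\psi_i\rangle\langle\varphi_i,g\rangle$. By \eqref{eq:ladder},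
\[
\langle f^a_{n,j},\psi_i\rangle=\delta_{ij}(\alpha_np_n+\beta_np_{n-1})=0,\qquad \langle\varphi_i,g^b_{n,j}\rangle=-\delta_{ij}(\alpha_np_n+\beta_{n+1}p_{n+1})=0
\]
for $n\ge1$, and $\langle\varphi_i,g^b_{0,j}\rangle=\delta_{ij}(p_0-\beta_1p_1)=0$. This settles types $a$ and $b$. For type $c$, (V1) gives
\[
\langle F_0f^c_{n,s},g^c_{n,s}\rangle=\sum_ip_nv_s(i)\cdot\eta_n^{-2}p_nw_s(i)=\eta_n^{-2}p_n^2\,w_s^*v_s=0 .
\]
Finally $\operatorname{tr}F_0=\sum_i\langle\varphi_i,\psi_i\rangle=Mp_0^2=M$.
\end{proof}

It remains to redo the telescoping. Let $Q^a_n,Q^b_n,Q^c_n$ be the orthogonal projections onto the spans of the basis vectors of level $n$ and type $a,b,c$, and let $\Gamma_n=Q^a_n+Q^b_n+Q^c_n$ for $n\ge1$. Put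
\[
J_n=\sum_ib_{n,i}\otimes a_{n,i},\quad L_n=\sum_ib_{n-1,i}\otimes a_{n,i},\quad U_n=\sum_sc_{n,s}\otimes w_{n,s},\quad V_n=\sum_sv_{n,s}\otimes c_{n,s}.
\]

\begin{lemma}\label{lem:telescope}
For $n\ge1$ let $S_n$ be the sum of all idempotents of levels $0,\dots,n-1$ and of the idempotents of type $a$ at level $n$. Then
\[
S_n=Q_n+\alpha_nJ_n-\eta_n^{-1}U_n,\qquad\text{where}\quad Q_n=Q^b_0+\sum_{m=1}^{n-1}\Gamma_m+Q^a_n .
\]
\end{lemma}

\begin{proof}
All coefficients are real, so they move freely across $\otimes$. At level $m\ge1$,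
\[
\begin{aligned}
\sum_jf^a_{m,j}\otimes g^a_{m,j}&=Q^a_m+\alpha_mJ_m+\beta_mL_m-\eta_m^{-1}U_m,\\
\sum_if^b_{m,i}\otimes g^b_{m,i}&=Q^b_m-\alpha_mJ_m-\beta_{m+1}L_{m+1}-\eta_m^{-1}V_m,\\
\sum_sf^c_{m,s}\otimes g^c_{m,s}&=Q^c_m+\eta_m^{-1}(U_m+V_m)+\eta_m^{-2}\sum_sv_{m,s}\otimes w_{m,s},
\end{aligned}
\]
and $\sum_sv_{m,s}\otimes w_{m,s}=\sum_{i,j}\bigl(\sum_sv_s(i)w_s(j)\bigr)b_{m,i}\otimes a_{m,j}=0$ by (V2). So level $m$ contributes $\Gamma_m+\beta_mL_m-\beta_{m+1}L_{m+1}$, and level $0$ contributes $Q^b_0-\beta_1L_1$. Levels $0,\dots,n-1$ add up to $Q^b_0+\sum_{m=1}^{n-1}\Gamma_m-\beta_nL_n$. Adding the first line with $m=n$ gives the formula.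
\end{proof}

We stop after type $a$ because the boundary term is then $\alpha_nJ_n$, which lives inside level $n$, where the idempotents of type $c$ give information.

\section{Annihilators are asymptotically scalar}\label{sec:annihilators}

For a finite-rank operator $G$ on $H_M$ and $n\ge1$, let $\widehat G_n$ be, as in Section~\ref{sec:ladder}, the $M\times M$ matrix with $(j,i)$ entry $\langle Gb_{n,i},a_{n,j}\rangle$. It represents the restriction of $Q^a_nG$ to the range of $Q^b_n$, so $\operatorname{rank}\widehat G_n\le\operatorname{rank}G$. Moreover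
\[
\operatorname{tr}(GJ_n)=\operatorname{tr}\widehat G_n,\qquad\langle Gv_{n,s},w_{n,s}\rangle=w_s^*\widehat G_nv_s .
\]
All error terms are matrix entries of $G$ inside one level, so they are controlled by $\kappa_n(G)=\|\Gamma_nG\Gamma_n\|$: if $x,y$ lie in the range of $\Gamma_n$, then $|\langle Gx,y\rangle|\le\kappa_n(G)\|x\|\,\|y\|$.

\begin{lemma}\label{lem:kappa}
If $F$ and $G$ have finite rank, then $\kappa_n(F)+\kappa_n(G)\le1/n$ for infinitely many $n$.
\end{lemma}

\begin{proof}
The $\Gamma_n$ are mutually orthogonal projections, so the Cauchy--Schwarz inequality gives $\sum_n\kappa_n(x\otimes y)=\sum_n\|\Gamma_nx\|\,\|\Gamma_ny\|\le\|x\|\,\|y\|$. A finite-rank operator is a finite sum of such operators, so $\sum_n(\kappa_n(F)+\kappa_n(G))<\infty$. Since $\sum1/n=\infty$, the terms cannot exceed $1/n$ for all large $n$.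
\end{proof}

\begin{lemma}\label{lem:key}
Let $G$ be an annihilator, and let $N$ be an infinite set of positive integers with $\kappa_n(G)\le1/n$ for $n\in N$. Then
\[
\alpha_n\widehat G_n\longrightarrow-\frac{\operatorname{tr}G}{M}\,I\qquad(n\to\infty,\ n\in N).
\]
\end{lemma}

\begin{proof}
Write $\kappa_n=\kappa_n(G)$. We find the limit of the trace of $\alpha_n\widehat G_n$ and then show that the non-scalar part tends to zero.

Since $S_n$ is a finite sum of idempotents, $\operatorname{tr}(GS_n)=0$, and Lemma~\ref{lem:telescope} gives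
\[
\alpha_n\operatorname{tr}\widehat G_n=-\operatorname{tr}(GQ_n)+\eta_n^{-1}\sum_s\langle Gc_{n,s},w_{n,s}\rangle .
\]
The last term has modulus at most $\sqrt2\,r\,\eta_n^{-1}\kappa_n\le\sqrt2\,r\,(n+1)^{1/2}/n$ for $n\in N$, which tends to $0$. The projections $Q_n$ increase to $I$, so $\operatorname{tr}(GQ_n)\to\operatorname{tr}G$ by \eqref{eq:pairing}. Hence $\alpha_n\operatorname{tr}\widehat G_n\to-\operatorname{tr}G$ along $N$.

Expanding $0=\eta_n^2\langle Gf^c_{n,s},g^c_{n,s}\rangle=\langle G(v_{n,s}+\eta_nc_{n,s}),w_{n,s}+\eta_nc_{n,s}\rangle$ gives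
\[
w_s^*\widehat G_nv_s=-\eta_n\langle Gv_{n,s},c_{n,s}\rangle-\eta_n\langle Gc_{n,s},w_{n,s}\rangle-\eta_n^2\langle Gc_{n,s},c_{n,s}\rangle .
\]
As $\eta_n\le1$, we get $|w_s^*\widehat G_nv_s|\le(2\sqrt2+1)\eta_n\kappa_n\le4\eta_n\kappa_n$ for all $s$. By (V3), every entry of $\alpha_n\bigl(\widehat G_n-\frac1M(\operatorname{tr}\widehat G_n)I\bigr)$ has modulus at most $24\,|\alpha_n|\eta_n\kappa_n\le24\,(n+1)^{3/4}/n$ for $n\in N$, which tends to $0$. The two limits together prove the lemma.
\end{proof}

\begin{proof}[Proof of \textup{(B)}]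
Let $G$ be an annihilator with $\operatorname{tr}G\ne0$. A set $N$ as in Lemma~\ref{lem:key} exists by Lemma~\ref{lem:kappa}. The limit in Lemma~\ref{lem:key} is invertible and the invertible matrices form an open set, so $\widehat G_n$ is invertible for large $n\in N$. Hence $\operatorname{rank}G\ge\operatorname{rank}\widehat G_n=M$.
\end{proof}

\begin{remark}
The proof uses only the summability of $\kappa_n(G)$, in the form $\kappa_n(G)\le1/n$ infinitely often. If $|\alpha_n|=(n+1)^{\sigma}$ and $\eta_n=(n+1)^{-\tau}$, then $\sum p_n^2<\infty$ requires $\sigma>1$, the term $\eta_n^{-1}/n$ tends to zero when $\tau<1$, and the term $|\alpha_n|\eta_n/n$ tends to zero when $\sigma-\tau<1$. These conditions are compatible, and $\sigma=5/4$, $\tau=1/2$ is one solution of $1<\sigma<1+\tau<2$.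
\end{remark}

\section{Operators that are diagonal in the system}\label{sec:diagonal}

We prove (C). Let $D\in\mathcal B(H_M)$ have every $f_k$ as an eigenvector, with eigenvalues $d^a_{n,j}$, $d^b_{n,i}$, $d^c_{n,s}$; all of them have modulus at most $\|D\|$. We must find $\gamma$ with $D-\gamma I\in\mathcal E$, that is, with $\operatorname{tr}(FD)=\gamma\operatorname{tr}F$ for every annihilator $F$. Lemma~\ref{lem:key} computes both traces at the far end of the ladder, where $D$ acts through the numbers $d^b_{n,i}$. So $\gamma$ should be the limit of the averages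
\[
\mu^b_n=\frac1M\sum_id^b_{n,i},\qquad\text{which we compare through}\qquad\mu^a_n=\frac1M\sum_jd^a_{n,j}.
\]
The limit exists because $D$ is bounded while the weights $\alpha_n,\beta_n$ are large.

\begin{proof}[Proof of \textup{(C)}]
\emph{Step 1: the sequence $(\mu_n^b)$ converges.} By (V2), $\sum_sw_s(j)v_{n,s}=0$, so $\eta_n^{-2}\sum_sw_s(j)f^c_{n,s}=\eta_n^{-1}\sum_sw_s(j)c_{n,s}$. The definition of $f^a_{n,j}$ then expresses $a_{n,j}$ through eigenvectors of $D$:
\[
a_{n,j}=f^a_{n,j}-\alpha_nb_{n,j}-\beta_nb_{n-1,j}+\eta_n^{-2}\sum_sw_s(j)f^c_{n,s}.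
\]
Apply $D$ and take inner products with $b_{n-1,j}$ and $b_{n,j}$:
\[
\begin{aligned}
\langle Da_{n,j},b_{n-1,j}\rangle&=\beta_n\bigl(d^a_{n,j}-d^b_{n-1,j}\bigr),\\
\langle Da_{n,j},b_{n,j}\rangle&=\alpha_n\bigl(d^a_{n,j}-d^b_{n,j}\bigr)+\eta_n^{-2}\sum_sd^c_{n,s}\,w_s(j)v_s(j).
\end{aligned}
\]
The last sum need not vanish for a single $j$, but its sum over $j$ is $\sum_sd^c_{n,s}\,w_s^*v_s=0$ by (V1). Averaging both identities over $j$ gives
\[
|\mu^a_n-\mu^b_{n-1}|\le\frac{\|D\|}{\beta_n}=\|D\|\,p_np_{n-1},\qquad|\mu^a_n-\mu^b_n|\le\frac{\|D\|}{|\alpha_n|}=\|D\|\,p_n^2 .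
\]
Since $(p_n)$ decreases, $|\mu^b_n-\mu^b_{n-1}|\le2\|D\|p_{n-1}^2$, which is summable. Let $\gamma=\lim\mu^b_n$.

\emph{Step 2: $\operatorname{tr}(FD)=\gamma\operatorname{tr}F$ for every annihilator $F$.} Put $G=FD$, an operator of finite rank. If $Df_k=d_kf_k$, then $\langle Gf_k,g_k\rangle=d_k\langle Ff_k,g_k\rangle=0$, so $G$ is an annihilator. Because $b_{n,i}=f^b_{n,i}$ is an eigenvector of $D$, the $(i,i)$ entry of $\widehat G_n$ is $d^b_{n,i}\langle Fb_{n,i},a_{n,i}\rangle$. Therefore
\[
\alpha_n\operatorname{tr}\widehat G_n=-\mu^b_n\operatorname{tr}F+\sum_{i=1}^Md^b_{n,i}\Bigl(\alpha_n\langle Fb_{n,i},a_{n,i}\rangle+\frac{\operatorname{tr}F}{M}\Bigr).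
\]
By Lemma~\ref{lem:kappa} there is an infinite set $N$ on which $\kappa_n(F)\le1/n$ and $\kappa_n(G)\le1/n$. Let $n\to\infty$ in $N$. By Lemma~\ref{lem:key} for $G$, the left side tends to $-\operatorname{tr}G$. By Lemma~\ref{lem:key} for $F$ and the bound $|d^b_{n,i}|\le\|D\|$, the sum on the right tends to $0$. Hence $\operatorname{tr}(FD)=\operatorname{tr}G=\gamma\operatorname{tr}F$.

So $\operatorname{tr}(F(D-\gamma I))=0$ for every annihilator $F$, and $D-\gamma I\in\mathcal E$ by the Hahn--Banach criterion.
\end{proof}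

Lemma~\ref{lem:biorthogonal} and the proofs of (A), (B) and (C) establish Proposition~\ref{prop:system}, and with it Theorems~\ref{thm:main} and~\ref{thm:hierarchy}.

\begin{thebibliography}{1}

\bibitem{semitriangular}
\emph{Semitriangular Operators},
\texttt{http://www.math.tamu.edu/\textasciitilde larson/semitriangular.pdf}

\end{thebibliography}
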